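# Graphs, central extensions, and torsion in the Quillen poset of a solvable group

## 1. A $p$-group built from the non-edges of a graph

Fix a prime $p$ and a finite simple graph $\Gamma$ on the vertex set $\{1,\dots,n\}$ that is not complete. Let
$$M=\{(i,j): i<j,\ ij \text{ is not an edge of } \Gamma\}$$
be its set of non-edges, so $M\neq\emptyset$. Let $V=\mathbb F_p^n$ with basis $e_1,\dots,e_n$, let $W=\mathbb F_p^{M}$ with basis $(w_{ij})_{(i,j)\in M}$, and let
$$b:V\times V\to W,\qquad b(v,v')=\sum_{(i,j)\in M}v_iv'_j\,w_{ij}.$$

**Definition ($P_\Gamma$).** $P_\Gamma$ is the set $V\times W$ with the product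
$$(v,w)(v',w')=(v+v',\ w+w'+b(v,v')).$$

Since $b$ is bilinear, both ways of bracketing a triple product have second coordinate $w+w'+w''+b(v,v')+b(v,v'')+b(v',v'')$, so the product is associative. The identity is $(0,0)$, and $(v,w)^{-1}=(-v,-w+b(v,v))$. Thus $P=P_\Gamma$ is a $p$-group of order $p^{\,n+|M|}$.

The subgroup $0\times W$, which we also call $W$, is central, because $b$ vanishes when one argument is $0$. It is elementary abelian of rank $|M|\ge 1$, and $P/W\cong V$ is abelian, so $P$ has class at most $2$. Two elements $(v,w)$, $(v',w')$ commute if and only if $b(v,v')=b(v',v)$. By induction $(v,w)^k=\bigl(kv,\ kw+\binom k2 b(v,v)\bigr)$, so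
$$(v,w)^p=\Bigl(0,\tbinom p2 b(v,v)\Bigr).$$
This is trivial for odd $p$, so then $P$ has exponent $p$. For $p=2$ it equals $(0,b(v,v))$.

Let $R$ be the poset of elementary abelian subgroups of $P$ that strictly contain $W$, ordered by inclusion. A subgroup containing $W$ has the form $U\times W$ for a subgroup, hence an $\mathbb F_p$-subspace, $U\le V$. Reading off the two computations above coordinate by coordinate, $U\mapsto U\times W$ identifies $R$ with the poset of nonzero subspaces $U\le V$ such that
$$u_iu'_j=u_ju'_i\qquad\text{for all }u,u'\in U,\ (i,j)\in M, \tag{1}$$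
and, if $p=2$, also
$$u_iu_j=0\qquad\text{for all }u\in U,\ (i,j)\in M. \tag{2}$$

**Example (two vertices, no edge).** Here $M=\{(1,2)\}$ and $|P|=p^3$. For odd $p$, $P$ is the nonabelian group of order $p^3$ and exponent $p$. All of $V=\mathbb F_p^2$ violates (1) (take $u=e_1$, $u'=e_2$), and every line satisfies it, so $R$ consists of $p+1$ incomparable points. For $p=2$, exactly the two elements over $v=(1,1)$ have order $4$, so $P$ is the dihedral group $D_8$. Condition (2) excludes the line spanned by $(1,1)$, so $R$ consists of two points. In both cases $R$ contains the two points $\langle e_1\rangle,\langle e_2\rangle$, which look like the vertices of $\Gamma$.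

This is a general phenomenon. If $S$ is a clique of $\Gamma$, then $\mathbb F_p^S=\langle e_i:i\in S\rangle$ lies in $R$, because no non-edge lies inside $S$. In Section 3 we show that the complex of cliques of $\Gamma$ is a retract of $R$. Since $\Gamma$ can be chosen so that this complex is any prescribed finite complex up to homeomorphism (and a contractible one if $\Gamma$ would be complete), elementary abelian subgroups above a central subgroup can carry any finite homotopy type. The next section says what this is good for.

## 2. The Quillen poset and wedges of spheres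

For a finite group $G$ with $p\mid |G|$, the **Quillen poset** $\mathcal A_p(G)$ is the poset of nontrivial elementary abelian $p$-subgroups of $G$, ordered by inclusion. Its topology is that of its order complex, whose simplices are the finite nonempty chains. A wedge of spheres may use spheres of different dimensions, and the wedge of no spheres is a point.

Fumagalli claimed that $\mathcal A_p(G)$ is homotopy equivalent to a wedge of spheres for solvable $G$. The problem, taken from "Elementary Abelian Subgroups in $p$-Groups of Class 2" (https://infoscience.epfl.ch/record/138652/files/EPFL_TH4458.pdf), describes this claim as seemingly still an open question and asks for a proof or a disproof: *is $\mathcal A_p(G)$ a wedge of spheres, up to homotopy, for every prime $p$ and every finite solvable $G$ with $p\mid|G|$?*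

The answer is no, for every prime $p$. To state this precisely we fix conventions.

**Conventions.** A poset is identified with its order complex. Homology is reduced, with $\widetilde H_{-1}(\emptyset)=\mathbb Z$, and $\dim\emptyset=-1$. "$(-1)$-connected" means nonempty, and "$k$-connected" is no condition for $k\le -2$. We put $\Sigma^kY=S^{k-1}*Y$, the $k$-fold suspension; in particular $\Sigma^k\emptyset=S^{k-1}$, and $\widetilde H_{m+k}(\Sigma^kY)\cong\widetilde H_m(Y)$. The rank of an elementary abelian $p$-group $E$ is $r(E)$.

**Definition (homotopy retract).** $Y$ is a homotopy retract of $X$ if there are maps $s:Y\to X$ and $g:X\to Y$ with $gs\simeq\mathrm{id}_Y$.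

For example, each summand of a wedge is a homotopy retract of the wedge: include it, and collapse the others. If $Y$ is a homotopy retract of $X$, then $g_*s_*=\mathrm{id}$, so $\widetilde H_*(X)=\operatorname{im}s_*\oplus\ker g_*$ and $\widetilde H_*(Y)$ is a direct summand of $\widetilde H_*(X)$.

**Theorem A.** Let $p\ne\ell$ be primes and $L$ a nonempty finite simplicial complex. There are $r\ge1$ and a finite group $G=N\rtimes P$, with $N$ an elementary abelian $\ell$-group and $P$ a $p$-group of class $\le2$ (of exponent $p$ if $p$ is odd), such that $\Sigma^r|L|$ is a homotopy retract of $\mathcal A_p(G)$. In particular $\widetilde H_m(L;\mathbb Z)$ is a direct summand of $\widetilde H_{m+r}(\mathcal A_p(G);\mathbb Z)$ for all $m$.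

**Corollary.** Let $L$ be a triangulation of $\mathbb{RP}^2$. Then $\mathbb Z/2$ is a direct summand of $\widetilde H_{r+1}(\mathcal A_p(G);\mathbb Z)$. So $\mathcal A_p(G)$ is not homotopy equivalent to a wedge of spheres, although $G$ is solvable.

*Proof of the corollary from Theorem A.* $\widetilde H_1(\mathbb{RP}^2;\mathbb Z)=\mathbb Z/2$, and a wedge of spheres has free reduced integral homology. The group $G$ is solvable, since $N$ is abelian and $P$ is a $p$-group. $\square$

We use the following textbook facts.

* **(F1)** If $\varphi,\psi:X\to Y$ are order-preserving and $\varphi(x)\le\psi(x)$ for all $x$, then $\varphi\simeq\psi$. So a poset with a maximum is contractible. If $x\le \varphi(x)\ge x_0$ for all $x$, with $\varphi:X\to X$ order-preserving and $x_0\in X$ fixed, then $X$ is contractible. If $\mathrm{cl}:X\to X$ is order-preserving and idempotent with $x\le\mathrm{cl}(x)$, then $X\simeq\mathrm{cl}(X)$.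
* **(F2)** A finite $(d-1)$-connected complex of dimension at most $d$, with $d\ge0$, is homotopy equivalent to a wedge of $\operatorname{rank}\widetilde H_d$ spheres $S^d$. (For $d=0$ it is a nonempty finite set, for $d=1$ a connected graph; for $d\ge2$ represent a basis of the free group $H_d$ by maps of spheres using Hurewicz, and apply Whitehead.)
* **(F3)** A map from the boundary of a $k$-simplex to a $(k-1)$-connected space extends over the simplex.

## 3. Cliques as a retract of the subgroups above $W$

Let $\mathrm{Cl}(\Gamma)$ be the clique complex of $\Gamma$, and $\mathcal F$ the poset of nonempty cliques. The order complex of $\mathcal F$ is the barycentric subdivision of $\mathrm{Cl}(\Gamma)$, so $|\mathcal F|\cong|\mathrm{Cl}(\Gamma)|$. There is an evident map $\mathcal F\to R$, $S\mapsto\mathbb F_p^S$, and we want a map back.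

The first candidate is the support $\operatorname{supp}U=\{i:u_i\neq0\text{ for some }u\in U\}$. For odd $p$ it does not take values in cliques: in the two-vertex example the line spanned by $(1,1)$ lies in $R$ and has support $\{1,2\}$, a non-edge. Also $R$ has $p+1$ points and $\mathcal F$ has two, so one cannot expect an equivalence, only a retraction. The remedy is to choose one vertex from each cluster of mutually dependent coordinates.

Let $\bar\Gamma$ be the complement graph of $\Gamma$, and $\bar\Gamma[S]$ its induced subgraph on $S$.

**Proposition 1.** $\mathcal F$ is a retract of $R$ by order-preserving maps.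

**Step 1.** *This step defines the two maps.* Put $\iota(S)=\mathbb F_p^S$ for a nonempty clique $S$. If $(i,j)\in M$, then $i\notin S$ or $j\notin S$, say $i\notin S$. Then $u_i=u'_i=0$ for all $u,u'\in\mathbb F_p^S$, so both sides of (1) vanish, and (2) holds. The case $j\notin S$ is the same. So $\iota:\mathcal F\to R$ is defined, and it is order-preserving.

For $U\in R$ let $\rho(U)$ be the set consisting of the smallest vertex of each connected component of $\bar\Gamma[\operatorname{supp}U]$. Since $U\neq0$, this set is nonempty. Vertices in different components are not adjacent in $\bar\Gamma$, hence adjacent in $\Gamma$; so $\rho(U)$ is a clique, and $\rho:R\to\mathcal F$ is defined.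

**Step 2.** *This step shows that $\rho$ preserves order.* Let $U\le U'$ in $R$, so $\operatorname{supp}U\subseteq\operatorname{supp}U'$. Let $i,j\in\operatorname{supp}U'$ be adjacent in $\bar\Gamma$, and choose $u'\in U'$ with $u'_j\ne0$. Condition (1) for $U'$ is symmetric in $i,j$, and gives
$$u_i=\frac{u'_i}{u'_j}\,u_j\qquad\text{for all }u\in U'.$$
So the coordinate functions satisfy $x_i=c\,x_j$ on $U'$ with a constant $c$, and $c\neq0$ because $x_i\neq0$ on $U'$. Restricting to $U$, we get $x_i|_U=0$ if and only if $x_j|_U=0$. Hence $i\in\operatorname{supp}U$ if and only if $j\in\operatorname{supp}U$.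

Therefore $\operatorname{supp}U$ is a union of connected components of $\bar\Gamma[\operatorname{supp}U']$, and the components of $\bar\Gamma[\operatorname{supp}U]$ are exactly those components of $\bar\Gamma[\operatorname{supp}U']$ that lie in $\operatorname{supp}U$. Taking smallest vertices, $\rho(U)\subseteq\rho(U')$.

**Step 3.** *This step checks $\rho\iota=\mathrm{id}$.* The support of $\mathbb F_p^S$ is $S$, and $\bar\Gamma[S]$ has no edges since $S$ is a clique. So all components are single vertices and $\rho(\iota(S))=S$. $\square$

In the two-vertex example, $\rho$ sends $\langle e_2\rangle$ to $\{2\}$ and all other lines of $R$ to $\{1\}$.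

The poset $\mathcal A_p(P)$ itself does not see this topology: with $Z=\Omega_1(Z(P))$, the subgroup of elements of order dividing $p$ in the center, the inequalities $F\le FZ\ge Z$ show by (F1) that $\mathcal A_p(P)$ is contractible. We need a solvable group $G$ in which $R$ becomes visible. This is what a module $N$ of order prime to $p$ will do.

## 4. $\mathcal A_p(N\rtimes P)$ as a poset of cosets

Let $P$ be any finite $p$-group, $\ell\neq p$ a prime, $N$ a finite $\mathbb F_\ell P$-module, written additively, and $G=N\rtimes P$. Write $Q=\mathcal A_p(P)$, $X=\mathcal A_p(G)$, and identify $G/N$ with $P$. Consider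
$$f:X\to Q,\qquad f(B)=BN/N .$$
Since $B\cap N=1$, we have $f(B)\cong B$, so $f$ is well defined; it is order-preserving.

**Step 1.** *This step describes the elements of $X$.* Let $B\in X$ and $E=f(B)\le P$. Then $NB=NE$, and both $B$ and $E$ are complements of $N$ in $NE$. By Schur–Zassenhaus they are conjugate in $NE$, and a conjugating element may be taken in $N$: $B=nEn^{-1}$. If $m\in N$ normalizes $E$, then $[m,E]\le N\cap E=1$, so $m\in C_N(E)$. Hence $nEn^{-1}=n'En'^{-1}$ if and only if $n$ and $n'$ lie in the same coset of $C_N(E)$. So $B$ corresponds to the pair $(E,\,n+C_N(E))$, and every pair with $E\in Q$ occurs.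

**Step 2.** *This step translates inclusion.* If $nEn^{-1}\le n'E'n'^{-1}$, then applying $f$ gives $E\le E'$. Both $nEn^{-1}$ and $n'En'^{-1}$ are subgroups of $n'E'n'^{-1}$ with image $E$ in $G/N$, and $n'E'n'^{-1}$ maps injectively to $G/N$. So they coincide, and $n+C_N(E)=n'+C_N(E)\supseteq n'+C_N(E')$. Conversely, if $E\le E'$ and $n+C_N(E)\supseteq n'+C_N(E')$, then $n'\in n+C_N(E)$, so $nEn^{-1}=n'En'^{-1}\le n'E'n'^{-1}$. We have shown
$$X\cong\{(E,c):E\in Q,\ c\in N/C_N(E)\},\qquad (E,c)\le(E',c')\iff E\le E'\text{ and }c\supseteq c'. \tag{3}$$

For $E\in Q$ put $X_E=f^{-1}(Q_{\le E})=\mathcal A_p(NE)$. By (3) it depends only on $N$ as an $E$-module, so we also write $X(E,N)$. This makes sense for $E=1$ too: $X(1,N)=\emptyset$.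

**Examples, $p=2$, $\ell=3$.** (a) Let $E=C_2$ act on $N=\mathbb F_3$ by sign, so $NE\cong S_3$. Then $C_N(E)=0$, and $X(E,N)$ consists of three points, the three subgroups of order $2$. It is a wedge of two copies of $S^0$.

(b) Let $E=C_2^2$ act on $N=\mathbb F_3^2$ by diagonal sign matrices. Over $E$ there are $9$ elements. Over $\langle\mathrm{diag}(-1,1)\rangle$ and over $\langle\mathrm{diag}(1,-1)\rangle$ there are $3$ elements each, and over $\langle-1\rangle$ there are $9$. Each pair $(E,c)$ lies above one element over each of these three subgroups, so $X(E,N)$ is a graph with $24$ vertices and $27$ edges. The nine vertices over $\langle-1\rangle$ are endpoints of a single edge. Without them, one has nine vertices joining the $3$ lines of one direction to the $3$ lines of the other, a subdivided $K_{3,3}$. The graph is connected with Euler characteristic $-3$, so it is a wedge of $4$ circles.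

## 5. Sphericity over an elementary abelian group

Both examples are wedges of spheres $S^{r(E)-1}$. This holds in general.

**Lemma 2.** Let $E$ be elementary abelian of rank $r\ge0$ and $N$ a finite $\mathbb F_\ell E$-module. Then $X(E,N)$ has dimension $\le r-1$ and is $(r-2)$-connected. If $E$ acts faithfully on $N$, then $\widetilde H_{r-1}(X(E,N))\ne0$.

Consequently, by (F2), for $r\ge1$ the complex $X(E,N)$ is contractible or a wedge of spheres $S^{r-1}$, and it is a wedge of at least one $S^{r-1}$ if $E$ is faithful on $N$.

**Step 1.** *This step bounds the dimension and treats the start of an induction on $\dim N$.* If $(F,c)<(F',c')$, then $F<F'$: if $F=F'$, two nested cosets of one subgroup are equal. So a chain involves distinct ranks between $1$ and $r$, hence has at most $r$ elements, and the dimension is at most $r-1$.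

If $r=0$, then $X(E,N)=\emptyset$; no connectivity is required, and $\widetilde H_{-1}(\emptyset)=\mathbb Z\neq0$. If $r\ge1$ and $N=0$, then $X(E,N)$ is the poset of nontrivial subgroups of $E$. It has the maximum $E$, so it is contractible, and $E$ is not faithful. From now on $r\ge1$, $N\ne0$, and the lemma is known for modules of smaller dimension. By Maschke, $N=N_1\oplus N'$ with $N_1$ irreducible. For every $F\le E$, $C_N(F)=C_{N_1}(F)\oplus C_{N'}(F)$.

**Step 2.** *This step disposes of trivial $N_1$.* If $E$ acts trivially on $N_1$, then $C_N(F)=N_1\oplus C_{N'}(F)$, so cosets of $C_N(F)$ in $N$ correspond to cosets of $C_{N'}(F)$ in $N'$, compatibly with inclusion. So $X(E,N)\cong X(E,N')$. Also $E$ is faithful on $N$ if and only if it is faithful on $N'$. Induction applies.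

**Step 3.** *This step finds the kernel on a nontrivial $N_1$.* Let $N_1$ be nontrivial. By Schur, $\operatorname{End}_E(N_1)$ is a finite division ring, hence a field. Since $E$ is abelian, its image in $\mathrm{GL}(N_1)$ lies in the multiplicative group of this field, so the image is cyclic. It is a nontrivial cyclic quotient of an elementary abelian $p$-group, so it has order $p$. Hence the kernel $H$ of $E$ on $N_1$ has rank $r-1$. If $F\le H$, then $C_{N_1}(F)=N_1$. If $F\not\le H$, then $C_{N_1}(F)$ is an $E$-submodule (because $E$ is abelian) and proper, so it is $0$.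

**Step 4.** *This step cuts $X(E,N)$ into copies of $X(E,N')$ and identifies their intersections.* For $a\in N_1$ let
$$X_a=\{(F,c)\in X(E,N): c\cap(a+N')\neq\emptyset\}.$$
If $(F,c)\le(F',c')$ and $c'$ meets $a+N'$, then so does $c\supseteq c'$; thus $X_a$ is down-closed. Every $c$ is nonempty, hence meets some $a+N'$. So $X(E,N)=\bigcup_aX_a$ as posets, and also as complexes, because a chain lies in $X_a$ as soon as its top element does.

The map
$$X(E,N')\to X_a,\qquad (F,\,n'+C_{N'}(F))\mapsto(F,\,a+n'+C_N(F))$$
is an isomorphism of posets. Its inverse takes $c$ to $\bigl(c\cap(a+N')\bigr)-a$: if $c$ contains $a+n'$, then $c=a+n'+C_N(F)$ and $c\cap(a+N')=a+n'+C_{N'}(F)$. The inverse visibly preserves the order. For the map itself, if $F\le F'$ and $n''\in n'+C_{N'}(F)$, then $a+n''\in a+n'+C_N(F)$, and $C_N(F')\le C_N(F)$, so $a+n''+C_N(F')\subseteq a+n'+C_N(F)$.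

Let $a\ne b$ in $N_1$ and let $c=a+n'+C_N(F)$ meet $a+N'$. Then $c$ meets $b+N'$ if and only if $b-a$ is the $N_1$-component of an element of $C_N(F)$, that is, $b-a\in C_{N_1}(F)$. By Step 3 this holds if and only if $F\le H$. And if $F\le H$, every coset of $C_N(F)\ge N_1$ meets every $a+N'$. So
$$X_a\cap X_b=\{(F,c)\in X(E,N):F\le H\},$$
which does not depend on the pair $a\ne b$. Under $X_a\cong X(E,N')$ it corresponds to $X(H,N')$.

**Step 5.** *This step proves the connectivity.* List $N_1=\{a_0,\dots,a_k\}$; here $k\ge1$. Put $Y_j=X_{a_0}\cup\dots\cup X_{a_j}$. By Step 4, $Y_j$ arises from $Y_{j-1}$ by gluing on $X_{a_j}\cong X(E,N')$ along $Y_{j-1}\cap X_{a_j}\cong X(H,N')$. By induction $X(E,N')$ is $(r-2)$-connected and $X(H,N')$ is $(r-3)$-connected. We claim that each $Y_j$ is $(r-2)$-connected; $Y_0$ is. For $r=1$ the claim is that $Y_j$ is nonempty. For $r=2$ one glues connected spaces along a nonempty one. For $r\ge3$ one glues simply connected spaces along a connected one, so $Y_j$ is simply connected by van Kampen. For $i\le r-2$ the Mayer–Vietoris sequence places $\widetilde H_i(Y_j)$ between $\widetilde H_i(Y_{j-1})\oplus\widetilde H_i(X_{a_j})=0$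 and $\widetilde H_{i-1}(X(H,N'))=0$; Hurewicz finishes the claim. So $X(E,N)=Y_k$ is $(r-2)$-connected.

**Step 6.** *This step produces top homology when $E$ is faithful.* The last gluing gives the exact sequence
$$\widetilde H_{r-1}(X(E,N))\to\widetilde H_{r-2}(X(H,N'))\to\widetilde H_{r-2}(Y_{k-1})\oplus\widetilde H_{r-2}(X_{a_k})=0 .$$
(For $r=1$ the intersection is empty, and the sequence is still exact with $\widetilde H_{-1}(\emptyset)=\mathbb Z$.) If $E$ is faithful on $N$, then $H$, being trivial on $N_1$, is faithful on $N'$. Since $H$ has rank $r-1$, induction gives $\widetilde H_{r-2}(X(H,N'))\neq0$. So $\widetilde H_{r-1}(X(E,N))\ne0$. $\square$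

## 6. Abelian $P$, and the obstruction in the intervals above $E$

With Lemma 2 in hand, the natural attempt is to prove that $X=\mathcal A_p(N\rtimes P)$ is a wedge of spheres by fibering it over $Q=\mathcal A_p(P)$: the base is contractible, and each $X_E$ is a wedge of spheres of dimension $r(E)-1$, or contractible.

For abelian $P\neq1$ this works. Every $B\in X$ has image in $\Omega_1(P)$, so $\mathcal A_p(N\rtimes P)=\mathcal A_p(N\,\Omega_1(P))=X(\Omega_1(P),N)$, and Lemma 2 says that it is contractible or a wedge of spheres of one dimension. So among groups of the form $N\rtimes P$, class $2$ in Theorem A cannot be lowered.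

For nonabelian $P$ one must know how the complexes $X_E$ fit together, and this depends on the intervals $Q_{>E}$ above $E$. Consider the smallest case by hand.

**Example.** Let $p=2$, $\ell=3$, and let $P=D_8$ act on $N=\mathbb F_3^2$ by signed permutation matrices. There are two elementary abelian subgroups of rank $2$: $E_1$, the diagonal ones, and $E_2$, generated by $-1$ and the swap of coordinates. In the basis $(1,1),(1,-1)$ the group $E_2$ is also diagonal. Each of $X_{E_1},X_{E_2}$ is the graph of Example (b). Let $A=\langle-1\rangle$ be the center. Then $X_A$ has $9$ points, $\mathcal A_2(P)_{>A}=\{E_1,E_2\}$, and $X_{E_1}\cap X_{E_2}=X_A$.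

So $X=X_{E_1}\cup X_{E_2}$ is a connected graph. It has $18$ vertices over $E_1,E_2$, then $9$ over $A$, and $4\cdot3=12$ over the four noncentral subgroups of order $2$; it has $18\cdot3=54$ edges. Its Euler characteristic is $39-54=-15$, so it is a wedge of $16$ circles. Four lie in $X_{E_1}$ and four in $X_{E_2}$. The other eight run from $X_A$ through $X_{E_1}$, back to $X_A$, and home through $X_{E_2}$. They look like the circles of the join of $9$ points with the two points $\{E_1,E_2\}$, that is, of $X_A*\mathcal A_2(P)_{>A}$.

In this example all is well because $\mathcal A_2(P)_{>A}$ is two points. But nothing forces the interval $R=\mathcal A_p(P)_{>A}$ to be a wedge of spheres, and by Proposition 1 it can have any finite complex as a retract. At this point the attempted proof stops. If the join $X_A*R$ is always detected by $X$, as in the example, it turns into a disproof. For that we need only a retraction, and not the full homotopy type of $X$.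

## 7. The join $\mathcal A_p(NA)*\mathcal A_p(P)_{>A}$ as a homotopy retract

**Proposition 3.** Let $A\neq1$ be a central elementary abelian subgroup of rank $r$ of the $p$-group $P$, let $N$ be a faithful finite $\mathbb F_\ell P$-module, and $G=N\rtimes P$. Put $T=\mathcal A_p(NA)=X_A$ and $R=\mathcal A_p(P)_{>A}$. Then $T*R$ is a homotopy retract of $\mathcal A_p(G)$. Consequently $\Sigma^rR$ is a homotopy retract of $\mathcal A_p(G)$.

The join $T*R$ is the order complex of the poset $T\sqcup R$ in which the orders of $T$ and $R$ are kept and every $t\in T$ lies below every $E\in R$.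

One would like both maps to be maps of posets. For $g:X\to T\sqcup R$ this is possible. For $s:T\sqcup R\to X$ the obvious choice, the inclusion on $T$ and $E\mapsto E$ on $R$, is not order-preserving: an element $t=nBn^{-1}$ of $T$ need not lie in $E$. In the $D_8$ example, of the nine points of $T$ only $A$ itself lies in $E_1$. So $s$ is built as a continuous map, and Lemma 2 has exactly the connectivity that this requires.

**Step 1.** *This step constructs $g:X\to T\sqcup R$.* Put
$$g(x)=x\ \text{ if } f(x)\le A,\qquad g(x)=f(x)A\ \text{ otherwise.}$$
In the second case $f(x)A$ is elementary abelian because $A$ is central, and it strictly contains $A$, so $g(x)\in R$. Let $x\le y$. If $f(y)\le A$, then also $f(x)\le A$, and $g$ fixes both. If $f(x)\le A$ but $f(y)\not\le A$, then $g(x)\in T$ lies below $g(y)\in R$. If $f(x)\not\le A$, then $f(y)\not\le A$ and $f(x)A\le f(y)A$. So $g$ is order-preserving. Moreover, for $E\in R$ and $x\in X_E$, either $g(x)\in T$ or $g(x)=f(x)A\le EA=E$. Thus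
$$g(X_E)\subseteq T\sqcup R_{\le E}\qquad\text{for }E\in R. \tag{4}$$

**Step 2.** *This step constructs $s:|T*R|\to|X|$.* On $|T|$ let $s$ be the inclusion $T=X_A\subseteq X$. A simplex $\sigma\not\subseteq T$ has its top element $E$ in $R$. We define $s$ on such $\sigma$, by induction on $\dim\sigma$, so that
$$s(|\sigma|)\subseteq|X_E| .$$
Every proper face of $\sigma$ is already mapped into $|X_E|$: a face in $T$, because $X_A\subseteq X_E$; any other face, because its top element $E'$ satisfies $E'\le E$ and $X_{E'}\subseteq X_E$. So $s$ is given on the boundary of $\sigma$, with values in $|X_E|$.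

The simplex $\sigma$ has at most $r$ elements in $T$, by the dimension bound of Lemma 2. Its elements in $R$ form a chain of subgroups of $E$ of ranks between $r+1$ and $r(E)$, so there are at most $r(E)-r$ of them. Hence $\dim\sigma\le r(E)-1$. By Lemma 2, $X_E=X(E,N)$ is $(r(E)-2)$-connected, hence $(\dim\sigma-1)$-connected. By (F3), $s$ extends over $\sigma$ inside $|X_E|$. (If $\sigma$ is a vertex, this says only that $X_E\ne\emptyset$.)

**Step 3.** *This step shows $gs\simeq\mathrm{id}$.* On $|T|$ we have $gs=\mathrm{id}$, and we take the constant homotopy there. Let $\sigma\not\subseteq T$ have top element $E$. Then $|\sigma|$ lies in $|T\sqcup R_{\le E}|$, and so does $gs(|\sigma|)$, by Step 2 and (4). The poset $T\sqcup R_{\le E}$ has the maximum $E$, so it is contractible. For a face of $\sigma$ with top element $E'\in R$, the corresponding subcomplex is contained in that of $\sigma$, since $E'\le E$; and $T$ is contained in it as well. So, proceeding by induction on dimension, the homotopy is given on $|\sigma|\times\{0,1\}\cup|\partial\sigma|\times[0,1]$ with values in the contractible complex $|T\sqcup R_{\le E}|$, and it extends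 over $|\sigma|\times[0,1]$ with values there. The result is a homotopy $gs\simeq\mathrm{id}$.

**Step 4.** *This step replaces $T$ by one sphere.* $A$ is faithful on $N$, so by Lemma 2, $T=X(A,N)$ is a wedge of at least one sphere $S^{r-1}$, up to homotopy. So $S^{r-1}$ is a homotopy retract of $T$. Joining the two maps and the homotopy with the identity of $R$, we see that $\Sigma^rR=S^{r-1}*R$ is a homotopy retract of $T*R$, hence of $X$. $\square$

In the $D_8$ example, $T*R$ is the complete bipartite graph $K_{9,2}$, a wedge of $8$ circles.

## 8. Proof of Theorem A, and the size of the $\mathbb{RP}^2$ example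

**Step 1.** *This step turns $L$ into a graph.* The barycentric subdivision of $L$ is the order complex of the face poset of $L$. Its simplices are the sets of pairwise comparable faces, so it is the clique complex of its own $1$-skeleton $\Gamma$. Hence $|\mathrm{Cl}(\Gamma)|\cong|L|$.

**Step 2.** *This step handles complete $\Gamma$.* In that case $|L|$ is a simplex up to homeomorphism, so $\Sigma|L|$ is contractible. Take $P=C_p$, $N=\mathbb F_\ell P$, $G=N\rtimes P$ and $r=1$. A contractible space is a homotopy retract of any nonempty space.

**Step 3.** *This step assembles the pieces when $\Gamma$ is not complete.* Let $P=P_\Gamma$, a $p$-group of class $\le2$, of exponent $p$ if $p$ is odd. Let $N=\mathbb F_\ell[P]$, the regular module, which is faithful. Let $G=N\rtimes P$ and $A=W$, of rank $r=|M|\ge1$. By Proposition 3, $\Sigma^rR$ is a homotopy retract of $\mathcal A_p(G)$. By Proposition 1, $|L|\cong|\mathcal F|$ is a retract of $R$, so $\Sigma^r|L|$ is a retract of $\Sigma^rR$. Composing, $\Sigma^r|L|$ is a homotopy retract of $\mathcal A_p(G)$. In homology, $\widetilde H_m(L)\cong\widetilde H_{m+r}(\Sigma^r|L|)$ is a direct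 summand of $\widetilde H_{m+r}(\mathcal A_p(G))$. $\square$

This proves Theorem A and the Corollary, for every prime $p$. For odd $p$, choosing $\ell$ odd gives $G$ of odd order.

**The numbers for $\mathbb{RP}^2$.** The six-vertex triangulation of $\mathbb{RP}^2$ has $6$ vertices, $15$ edges and $10$ triangles. So $\Gamma$ has $31$ vertices, and its edges are the comparable pairs of faces: $30$ vertex–edge, $30$ vertex–triangle and $30$ edge–triangle pairs, $90$ in all. It has $\binom{31}2-90=375$ non-edges. So $r=375$, $|P|=p^{31+375}=p^{406}$, and $\widetilde H_{376}(\mathcal A_p(G);\mathbb Z)$ has $\mathbb Z/2$ as a direct summand.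

**Other complexes.** If $L$ triangulates the Moore space $S^1\cup_me^2$, then $\widetilde H_1(L)=\mathbb Z/m$, so any finite cyclic group occurs as a summand. If $L$ triangulates $\mathbb{CP}^2$, then $Sq^2\neq0$ on $H^2(L;\mathbb F_2)$, where it is the cup square. Steenrod squares commute with suspension, and $g^*:H^*(\Sigma^r|L|;\mathbb F_2)\to H^*(\mathcal A_p(G);\mathbb F_2)$ is injective. So $Sq^2\ne0$ on $H^{r+2}(\mathcal A_p(G);\mathbb F_2)$. In a wedge of spheres $Sq^2$ vanishes in positive degrees, so torsion in homology is not the only obstruction.

## 9. A wedge decomposition and a criterion for all solvable groups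

The attempt of Section 6 can now be made exact: the intervals above $E$ are the only obstruction. This section and the next use two published results.

* **Quillen,** *Homotopy properties of the poset of nontrivial $p$-subgroups of a group*, Adv. Math. 28 (1978), Thm 11.2. If $N$ is a solvable $p'$-group acted on by an elementary abelian $p$-group $E$ of rank $r$, then $\mathcal A_p(NE)$ is Cohen–Macaulay of dimension $r-1$; in particular it is $(r-2)$-connected. We also use Prop. 2.4 there: if $O_p(H)\neq1$, then $\mathcal A_p(H)$ is contractible.
* **Björner–Wachs–Welker,** *Poset fiber theorems*, Trans. AMS 357 (2005), Thm 1.1. Let $f:X\to Q$ be a poset map such that each $f^{-1}(Q_{\le q})$ is $\dim f^{-1}(Q_{<q})$-connected, and let $Q$ be connected. Then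
$$X\simeq Q\vee\bigvee_{q\in Q}f^{-1}(Q_{\le q})*Q_{>q}. \tag{5}$$

Here $O_{p'}(G)$ and $O_p(G)$ are the largest normal subgroups of order prime to $p$ and of $p$-power order. For instance, $O_{2'}(S_3)=C_3$ and $O_2(S_3)=1$.

**Theorem B.** Let $G$ be solvable, $p\mid|G|$, $N=O_{p'}(G)$, $\bar G=G/N$. For $E\in\mathcal A_p(\bar G)$ let $NE$ denote its full preimage in $G$, and let $h(E)=\operatorname{rank}\widetilde H_{r(E)-1}(\mathcal A_p(NE))$. Then
$$\mathcal A_p(G)\simeq\bigvee_{E\in\mathcal A_p(\bar G)}\bigl(\Sigma^{r(E)}\mathcal A_p(\bar G)_{>E}\bigr)^{\vee h(E)} .$$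
Moreover $\mathcal A_p(G)$ is homotopy equivalent to a wedge of spheres if and only if $\Sigma^{r(E)}\mathcal A_p(\bar G)_{>E}$ is one for every $E$ with $h(E)\ge1$.

**Step 1.** *This step verifies the hypotheses of (5).* Let $f:\mathcal A_p(G)\to\mathcal A_p(\bar G)$, $B\mapsto BN/N$. As $B\cap N=1$, $f$ preserves ranks. We have $f^{-1}(\mathcal A_p(\bar G)_{\le E})=\mathcal A_p(NE)$. By Schur–Zassenhaus, the full preimage is a semidirect product of $N$ with a copy of $E$, so Quillen's theorem applies: this fiber is $(r(E)-2)$-connected of dimension $r(E)-1$. By (F2) it is a wedge of $h(E)$ spheres $S^{r(E)-1}$. The elements of $f^{-1}(\mathcal A_p(\bar G)_{<E})$ have rank at most $r(E)-1$, so this poset has dimension at most $r(E)-2$. Finally, $\bar G\neq1$ since $p\mid|\bar G|$, $\bar G$ is solvable, and $O_{p'}(\bar G)=1$; a minimal normal subgroup of $\bar G$ is an elementary abelian group for some prime, which must be $p$. So $O_p(\bar G)\neq1$, and $\mathcal A_p(\bar G)$ is contractible, in particular connected.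

**Step 2.** *This step reads off the decomposition.* In (5) the summand $Q$ is contractible. The join of a wedge of $h$ spheres $S^{k-1}$, $k\ge1$, with $R$ is homotopy equivalent to $(\Sigma^{k}R)^{\vee h}$. For $R=\emptyset$ this is the wedge of spheres itself; for $R\ne\emptyset$ it follows from $K*R\simeq\Sigma(K\wedge R)$, and it is contractible for $h=0$. This gives the formula, and with it the "if" part. In detail: $\Sigma^{r(E)}\mathcal A_p(\bar G)_{>E}$ is connected unless $r(E)=1$ and $\mathcal A_p(\bar G)_{>E}=\emptyset$, when it is $S^0$; so the base points used in the wedge do not matter, and a wedge of wedges of spheres is a wedge of spheres.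

**Step 3.** *This step starts "only if" by reducing to simply connected retracts.* Let $X=\mathcal A_p(G)$ be homotopy equivalent to a wedge of spheres, and let $h(E)\ge1$. Put $R=\mathcal A_p(\bar G)_{>E}$ and $Y=\Sigma^{r(E)}R$. As a wedge summand, $Y$ is a homotopy retract of $X$. If $R=\emptyset$, then $Y$ is a sphere. Otherwise $Y$ is connected, so $s(Y)$ lies in one component of $X$, and $Y$ is a homotopy retract of this component. A component of a wedge of spheres is the wedge of its spheres of positive dimension, or a point; in any case it is a connected wedge of spheres.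

If $r(E)\ge2$, then $Y$ is simply connected, being a suspension of the connected space $\Sigma^{r(E)-1} R$. If $r(E)=1$ and $R$ has components $R_1,\dots,R_k$, then
$$Y=\Sigma R\simeq\Sigma R_1\vee\dots\vee\Sigma R_k\vee\bigvee_{k-1}S^1 ,$$
and each $\Sigma R_i$ is simply connected and a homotopy retract of $Y$. So it suffices to prove the following claim and to apply it to $Y$, or to all the $\Sigma R_i$.

**Step 4.** *This step proves the claim: a simply connected finite complex $Y$ that is a homotopy retract of a connected wedge of spheres $X$ is homotopy equivalent to a wedge of spheres.* Let $s:Y\to X$, $g:X\to Y$ with $gs\simeq\mathrm{id}$, and let $\pi:\tilde X\to X$ be the universal cover. Since $Y$ is simply connected, $s$ lifts to $\tilde s:Y\to\tilde X$, and $(g\pi)\tilde s=gs\simeq\mathrm{id}$. So $Y$ is a homotopy retract of $\tilde X$.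

The preimage in $\tilde X$ of the wedge of the circles of $X$ is a tree, because the fundamental group of $X$ is that of the wedge of circles. Each sphere of dimension $\ge2$ lifts to disjoint copies attached to this tree at points. Collapsing the tree, $\tilde X$ is homotopy equivalent to a wedge of spheres of dimension $\ge2$. So $\widetilde H_*(\tilde X)$ is free, and every class in positive degree is spherical, that is, in the image of the Hurewicz homomorphism.

Both properties pass to $Y$. The map $\tilde s_*$ embeds $\widetilde H_*(Y)$ in the free group $\widetilde H_*(\tilde X)$, so $\widetilde H_*(Y)$ is free. A class $y$ equals $(g\pi)_*(\tilde s_*y)$, the image of a spherical class, so it is spherical. Choose a basis of $\widetilde H_*(Y)$, which lives in degrees $\ge2$, and represent it by maps of spheres. They combine to a map from a wedge of spheres of dimension $\ge2$ to $Y$ that is an isomorphism on homology. Both spaces are simply connected, so by Whitehead it is a homotopy equivalence. $\square$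

The $D_8$ example fits: $O_{2'}(G)=N$, because $D_8$ is faithful on $N$. Here $h(A)=8$ and $\Sigma R=S^1$; $h(E_i)=4$ and $\Sigma^2\emptyset=S^1$. A noncentral subgroup of order $2$ lies in only one $E_i$, so the interval above it is a point and contributes nothing. The total is $8+4+4=16$ circles, as counted in Section 6.

## 10. Exact homotopy types for $p=2$

For $p=2$, condition (2) makes the support of each $U\in R$ a clique, and every interval above $E$ can be computed.

Recall that the link $\operatorname{Lk}_L(S)$ of a simplex $S$ of $L$ consists of the simplices disjoint from $S$ whose union with $S$ is a simplex; we put $\operatorname{Lk}_L(\emptyset)=L$. A complex is flag if it is the clique complex of its $1$-skeleton. The boundary of a square is flag, and the link of each of its vertices is two points. The boundary of a triangle is not flag.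

**Theorem C.** Let $p=2$, $\ell$ odd, let $\Gamma$ be a finite graph, nonempty and with at least two vertices, with no vertex adjacent to all other vertices, $L=\mathrm{Cl}(\Gamma)$, $P=P_\Gamma$, $G=\mathbb F_\ell[P]\rtimes P$, and $r$ the number of non-edges of $\Gamma$. Then there are integers $h_S\ge1$ with
$$\mathcal A_2(G)\simeq\bigvee_{S\in L\cup\{\emptyset\}}\bigl(\Sigma^{r+|S|}\operatorname{Lk}_L(S)\bigr)^{\vee h_S},\qquad\operatorname{Lk}_L(\emptyset)=L .$$
In particular, if $L$ is a flag triangulation of a closed $d$-manifold ($d\ge1$), then $\mathcal A_2(G)\simeq(\Sigma^rL)^{\vee a}\vee(S^{r+d})^{\vee c}$ with $a,c\ge1$.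

Some vertex, and hence some non-edge, exists, so $\Gamma$ is not complete and $r\ge1$; thus $P_\Gamma$ is defined as in Section 1.

**Step 1.** *This step gives a first decomposition.* Let $N=\mathbb F_\ell[P]$ and $f:\mathcal A_2(G)\to\mathcal A_2(P)$ as in Section 4. By Lemma 2, $X_E$ is $(r(E)-2)$-connected, while $f^{-1}(\mathcal A_2(P)_{<E})$ has dimension at most $r(E)-2$. The base $\mathcal A_2(P)$ is contractible via $F\le FZ\ge Z$, where $Z=\Omega_1(Z(P))$. Since $N$ is faithful, Lemma 2 shows that $X_E$ is a wedge of $h(E)\ge1$ spheres $S^{r(E)-1}$. By (5), as in Step 2 of the proof of Theorem B,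
$$\mathcal A_2(G)\simeq\bigvee_{E\in\mathcal A_2(P)}\bigl(\Sigma^{r(E)}\mathcal A_2(P)_{>E}\bigr)^{\vee h(E)}. \tag{6}$$
It remains to compute $\mathcal A_2(P)_{>E}$. Here $Z=W$: if $v_i\neq0$, choose $j\ne i$ not adjacent to $i$ in $\Gamma$; the coordinate of $b(v,e_j)-b(e_j,v)$ at the non-edge $\{i,j\}$ is $\pm v_i\ne0$, so $(v,w)$ is not central.

**Step 2.** *This step removes the $E$ that do not contain $W$.* If $E\not\ge W$, then $EW>E$ is elementary abelian, and $F\le FW\ge EW>E$ for every $F>E$ shows by (F1) that $\mathcal A_2(P)_{>E}$ is contractible. Such $E$ contribute nothing to (6).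

**Step 3.** *This step shows that supports are cliques.* Now let $E=U\times W$ with $U=0$ or $U\in R$. Suppose that $(i,j)\in M$ with $i,j\in\operatorname{supp}U$. Choose $u,u'\in U$ with $u_i=1$ and $u'_j=1$. By (2), $u_j=0$ and $u'_i=0$. Then $u+u'\in U$ has both coordinates $i$ and $j$ equal to $1$, contradicting (2). So $\operatorname{supp}U$ is a clique or empty, and $\mathrm{cl}(U)=\mathbb F_2^{\operatorname{supp}U}$ again satisfies (1) and (2). Clearly $U\le\mathrm{cl}(U)$, and $\mathrm{cl}$ is order-preserving and idempotent.

**Step 4.** *This step computes the intervals above $E=U\times W$.* We have $\mathcal A_2(P)_{>E}\cong\{U'\in R:U'>U\}$. If $U\neq\mathrm{cl}(U)$, then $U'\le\mathrm{cl}(U')\ge\mathrm{cl}(U)>U$ shows that this poset is contractible; it contributes nothing. If $U=\mathrm{cl}(U)$, then $U=\mathbb F_2^S$ with $S$ a clique or $S=\emptyset$. For $U'>U$ we have $\mathrm{cl}(U')\ge U'>U$, so $\mathrm{cl}$ acts on the poset, and by (F1) the poset is homotopy equivalent to the image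
$$\{\mathbb F_2^{S'}:S'\supsetneq S\text{ a clique}\}.$$
Via $S'\mapsto S'\setminus S$ this is the face poset of $\operatorname{Lk}_L(S)$; it is empty if $S$ is a maximal clique. Since $r(E)=r+|S|$, formula (6) becomes the formula of the theorem with $h_S=h(\mathbb F_2^S\times W)\ge1$.

**Step 5.** *This step treats closed manifolds.* Let $L$ be a flag triangulation of a closed $d$-manifold, $d\ge1$, and $\Gamma$ its $1$-skeleton, so $L=\mathrm{Cl}(\Gamma)$; $\Gamma$ has at least two vertices. If a vertex were adjacent to all others, $L$ would be a cone, hence contractible; but $H_d(L;\mathbb F_2)\neq0$. So the first part applies. The term $S=\emptyset$ gives $(\Sigma^rL)^{\vee a}$ with $a=h_\emptyset\ge1$.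

Let $S\ne\emptyset$ be a simplex. For $x$ in its interior, $H_i(L,L\setminus x)\cong\widetilde H_{i-|S|}(\operatorname{Lk}_L(S))$. The left side is $\mathbb Z$ for $i=d$ and $0$ otherwise, so $\operatorname{Lk}_L(S)$ has the homology of $S^{d-|S|}$; it is empty if $|S|=d+1$. Note $r+|S|\ge2$. If the link is empty, then $\Sigma^{r+|S|}\emptyset=S^{r+|S|-1}=S^{r+d}$. Otherwise $\Sigma^{r+|S|}\operatorname{Lk}_L(S)$ is simply connected with the homology of $S^{r+d}$, so by Hurewicz and Whitehead it is homotopy equivalent to $S^{r+d}$. Since nonempty simplices exist, at least one sphere $S^{r+d}$ occurs, so $c\ge1$. $\square$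

For a flag triangulation of $\mathbb{RP}^2$ and $p=2$, $\mathcal A_2(G)$ is thus a wedge of copies of $\Sigma^r\mathbb{RP}^2$ and of $S^{r+2}$, with at least one of each. For a flag triangulation of $\mathbb{CP}^2$, it is a wedge of copies of $\Sigma^r\mathbb{CP}^2$ and of $S^{r+4}$. This complex has free integral homology, and still it is not a wedge of spheres, because $Sq^2\neq0$ on it.
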